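\title{Maximal subsemigroups of $\mathbb{N}^{\mathbb{N}}$ with few permutations}

\begin{abstract}
How few permutations can a maximal subsemigroup $M$ of the full transformation semigroup $\mathbb{N}^{\mathbb{N}}$ contain? We prove that $M$ always contains all finitary permutations of some infinite subset of $\mathbb{N}$, so that $M\cap S_{\mathbb{N}}$ is never trivial, and that there are exactly $2^{2^{\aleph_0}}$ maximal subsemigroups whose permutations are precisely the finitary permutations of $\mathbb{N}$. The first result comes from a structural description of the maximal subsemigroups that omit a transposition. The second comes from a transfinite construction of a family of subsets of $\mathbb{N}$ that is preserved by no permutation of infinite support.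
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathbb N=\{0,1,2,\dots\}$ and let $\mathcal T=\mathbb N^{\mathbb N}$ be the semigroup of all maps $\mathbb N\to\mathbb N$ under composition. Maps are written on the right, so $xfg$ means: apply $f$ to $x$, then $g$. The group of units of $\mathcal T$ is the symmetric group $S=S_{\mathbb N}$. For $f\in S$ let $\operatorname{supp}f=\{x:xf\neq x\}$, and let
\[
F=\{f\in S:\operatorname{supp}f\text{ is finite}\}
\]
be the group of \emph{finitary} permutations. For $Y\subseteq\mathbb N$ we write $\operatorname{Sym}(Y)$ for the group of permutations of $\mathbb N$ with support in $Y$, and $F(Y)=F\cap\operatorname{Sym}(Y)$. A subsemigroup $M\neq\mathcal T$ is \emph{maximal} if the only subsemigroups $U$ with $M\subseteq U\subseteq\mathcal T$ are $M$ and $\mathcal T$; equivalently, $\langle M,s\rangle=\mathcal T$ for every $s\in\mathcal T\setminus M$.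

A first invariant of a maximal subsemigroup $M$ is the set $M\cap S$ of permutations that it contains. On a finite set with $n\ge 3$ points this invariant is large. There the non-permutations form an ideal $I$, so $M\cup I$ is a subsemigroup. Either it is everything, and then $M$ contains $S_n$; or $I\subseteq M$, and then $M\cap S_n$ is a maximal subgroup of $S_n$. On $\mathbb N$ this argument breaks down at the first step: the map $x\mapsto x+1$ followed by $x\mapsto\max(x-1,0)$ is the identity, so permutations can be produced from non-permutations, and nothing obvious forces $M\cap S$ to be large. One permutation is always present.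

\begin{lemma}\label{lem:id}
Every maximal subsemigroup $M$ of $\mathcal T$ contains $\mathrm{id}$.
\end{lemma}

\begin{proof}
Otherwise $M\cup\{\mathrm{id}\}$ is a subsemigroup properly containing $M$, so $M=\mathcal T\setminus\{\mathrm{id}\}$. But then $M$ contains a transposition and hence its square $\mathrm{id}$.
\end{proof}

The maximal subsemigroups that come to mind first contain $2^{\aleph_0}$ permutations. The permutations together with all non-surjective maps form one (Example~\ref{ex:first}), and the maps fixing a given point together with all maps of finite rank form another (Proposition~\ref{prop:Nz}). One might therefore guess that the countable normal subgroups $\{\mathrm{id}\}$ and $F$ of $S$ are too small to occur. The following question is posed in \cite{source}.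

\medskip
\noindent\textbf{Question.} \emph{Is it true that no maximal subsemigroup $M$ of $\mathcal T$ has $M\cap S=\{\mathrm{id}\}$, and that none has $M\cap S=F$?}
\medskip

The first half of this statement is true and the second half is false.

\begin{theorem}\label{thm:A}
There is a maximal subsemigroup $M$ of $\mathcal T$ with $M\cap S=F$. In fact there are exactly $2^{2^{\aleph_0}}$ of them.
\end{theorem}

\begin{theorem}\label{thm:B}
Let $M$ be any maximal subsemigroup of $\mathcal T$. Then $F(Y)\subseteq M$ for some infinite $Y\subseteq\mathbb N$. In particular $M\cap S$ is infinite, so there is no maximal $M$ with $M\cap S=\{\mathrm{id}\}$.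
\end{theorem}

Thus $|M\cap S|\ge\aleph_0$ for every maximal $M$, and since $F$ is countable, Theorem~\ref{thm:A} shows that this bound is attained.

Both proofs attach to $M$ a family of ``small'' subsets of $\mathbb N$ that $M$ preserves. For Theorem~\ref{thm:A} we prescribe the family: it is insensitive to finite changes, which puts $F$ into $M$, and every permutation of infinite support carries some small set to a large one (Sections \ref{sec:stab} and~\ref{sec:construction}). For Theorem~\ref{thm:B} we start from an $M$ that omits a transposition and read off from it a family of sets and, dually, a family of equivalence relations (Section~\ref{sec:dich}). If one of the two families is nontrivial, it determines $M$ and exhibits the required permutations (Section~\ref{sec:families}). If both are trivial, $M$ is so rich in injections and surjections that it either fixes a point or equals $\mathcal T$ (Section~\ref{sec:rest}). The outcome is the structural Theorem~\ref{thm:C}, which implies Theorem~\ref{thm:B}.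

\subsection*{Conventions}
We work in ZFC and put $\kappa=2^{\aleph_0}$. We write $A\subseteq^*B$ if $A\setminus B$ is finite, and $m=^*u$ if the maps $m,u$ differ at only finitely many points. A set is \emph{coinfinite} if its complement in $\mathbb N$ is infinite. For $m\in\mathcal T$, $\operatorname{im}m=\mathbb Nm$ is the image, $\ker m=\{(x,y):xm=ym\}$ is the kernel, the \emph{rank} is $|\operatorname{im}m|$, and the sets $ym^{-1}=\{x:xm=y\}$ are the \emph{fibers}; if $m$ is injective and $y\in\operatorname{im}m$, then $ym^{-1}$ also denotes the unique point of the fiber. A map is \emph{finite-to-one} if all its fibers are finite. The maps of finite rank form a two-sided ideal $\mathrm{FR}$ of $\mathcal T$. Every element of $F(Y)$ other than $\mathrm{id}$ is a product of transpositions of points of $Y$, so a subsemigroup that contains $\mathrm{id}$ and these transpositions contains $F(Y)$.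

\section{Stabilizers of families of sets}\label{sec:stab}

For $B\subseteq\mathbb N$ let $T_B=\{t\in\mathcal T:\operatorname{im}t\subseteq B\}$. We use repeatedly that
\begin{equation}\label{eq:TB}
Bm=\mathbb N\quad\text{implies}\quad T_Bm=\mathcal T .
\end{equation}
Indeed, given $h\in\mathcal T$, choose for each $x$ a point $xt\in B$ with $(xt)m=xh$; then $t\in T_B$ and $tm=h$.

For a family $\mathcal B$ of subsets of $\mathbb N$ let
\[
\operatorname{Stab}(\mathcal B)=\{m\in\mathcal T: Bm\in\mathcal B\text{ for all }B\in\mathcal B\},
\]
a subsemigroup of $\mathcal T$. Think of the members of $\mathcal B$ as small sets. A map outside the stabilizer makes some small set large; if every large set can then be spread over all of $\mathbb N$ from inside the stabilizer, \eqref{eq:TB} produces every map.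

\begin{lemma}\label{lem:stab}
Let $\mathcal B$ be a family of subsets of $\mathbb N$ that is closed under taking subsets, contains an infinite set and does not contain $\mathbb N$. Suppose that for every $C\notin\mathcal B$ there is $q\in\operatorname{Stab}(\mathcal B)$ with $Cq=\mathbb N$. Then $M=\operatorname{Stab}(\mathcal B)$ is a maximal subsemigroup of $\mathcal T$, and $\mathcal B=\{B:T_B\subseteq M\}$.
\end{lemma}

\begin{proof}
An infinite $B\in\mathcal B$ is mapped onto $\mathbb N\notin\mathcal B$ by some map, so $M\neq\mathcal T$. If $B\in\mathcal B$ and $t\in T_B$, then $At\subseteq B$ and hence $At\in\mathcal B$ for every $A$; so $T_B\subseteq M$. Let $s\notin M$. Choose $B\in\mathcal B$ with $Bs\notin\mathcal B$ and $q\in M$ with $Bsq=\mathbb N$. By \eqref{eq:TB}, $\mathcal T=T_Bsq\subseteq\langle M,s\rangle$, so $M$ is maximal. Finally, if $C\notin\mathcal B$ and $q\in M$ has $Cq=\mathbb N$, then $T_Cq=\mathcal T\not\subseteq M$, so $T_C\not\subseteq M$.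
\end{proof}

\begin{example}\label{ex:first}
(a) Let $\mathcal B$ consist of all proper subsets of $\mathbb N$. The only $C\notin\mathcal B$ is $\mathbb N$, and $q=\mathrm{id}$ serves. Permutations and non-surjective maps preserve $\mathcal B$, while a surjection with $xm=ym$ and $x\ne y$ maps $\mathbb N\setminus\{x\}$ onto $\mathbb N$. So $S$ together with the non-surjective maps is a maximal subsemigroup.

(b) Fix $z\in\mathbb N$ and let $\mathcal B_z=\{B:B\text{ is finite or }z\notin B\}$. A set $C\notin\mathcal B_z$ is infinite and contains $z$. Let $q$ fix $z$, map $C\setminus\{z\}$ onto $\mathbb N\setminus\{z\}$, and send the points outside $C$ to one point other than $z$. Then $Cq=\mathbb N$, and $q\in\operatorname{Stab}(\mathcal B_z)$ because $zq^{-1}=\{z\}$. So $\operatorname{Stab}(\mathcal B_z)$ is maximal. A permutation $g$ in it maps $\mathbb N\setminus\{z\}$ to $\mathbb N\setminus\{zg\}\in\mathcal B_z$, which forces $zg=z$, and every permutation fixing $z$ preserves $\mathcal B_z$; so the permutations in it form $\operatorname{Sym}(\mathbb N\setminus\{z\})$.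

(c) The hypotheses are needed. The stabilizer of the family of finite sets is $\mathcal T$. For the family $\{B:z\notin B\}$ the set $C=\{z\}$ cannot be mapped onto $\mathbb N$, and the stabilizer $\{m:zm^{-1}\subseteq\{z\}\}$ is properly contained in $\operatorname{Stab}(\mathcal B_z)$, which contains the constant map with value $z$.
\end{example}

For Theorem~\ref{thm:A} we want $\mathcal B$ to be closed under finite modifications, since then every finitary permutation preserves it. The difficulty is the last hypothesis of Lemma~\ref{lem:stab}. Suppose we declare an infinite set $V$ to be large. The natural map spreading $V$ over $\mathbb N$ is the inverse of a bijection $s:\mathbb N\to V$, and this inverse sends small sets to small sets as long as $s$ sends large sets to large sets. So $\mathbb Ns$, $\mathbb Ns^2$, \dots{} must all be large.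

\begin{example}\label{ex:double}
Let $xs=2x$, and call $C$ large if for some $n$ it contains all but finitely many multiples of $2^n$. Let $\mathcal B$ be the family of sets that are not large; it contains the set of odd numbers. To spread the set of even numbers over $\mathbb N$, let $q$ halve the even numbers and send the odd numbers to $0$. If $Bq$ contains almost all multiples of $2^n$, then $B$ contains almost all multiples of $2^{n+1}$, because a point $x\ne0$ has the single preimage $2x$. So $q\in\operatorname{Stab}(\mathcal B)$. The next lemma treats all large sets in the same way and shows that $M=\operatorname{Stab}(\mathcal B)$ is maximal and contains $F$. The permutation $(0\;1)(2\;3)(4\;5)\cdots$ maps the odd numbers, a small set, onto the even numbers, a large set, and therefore does not lie in $M$.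
\end{example}

Let $\Sigma$ be a submonoid of $\mathcal T$ consisting of injective maps. Call $C\subseteq\mathbb N$ \emph{$\Sigma$-large} if $\mathbb Nw\subseteq^*C$ for some $w\in\Sigma$, and \emph{$\Sigma$-small} otherwise. Let $\mathcal B_\Sigma$ be the family of $\Sigma$-small sets.

\begin{lemma}\label{lem:sigma}
Let $\Sigma$ be a monoid of injective maps that contains a map $s$ with coinfinite image, and suppose that some infinite set is $\Sigma$-small. Then $M=\operatorname{Stab}(\mathcal B_\Sigma)$ is a maximal subsemigroup of $\mathcal T$, $F\subseteq M$, and $\mathcal B_\Sigma=\{B:T_B\subseteq M\}$.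
\end{lemma}

\begin{proof}
Supersets and finite modifications of large sets are large, so $\mathcal B_\Sigma$ is closed under subsets and finite modifications; and $\mathbb N=\mathbb N\,\mathrm{id}$ is large. If $f\in F$, then $Bf$ is a finite modification of $B$, so $F\subseteq M$. It remains to verify the last hypothesis of Lemma~\ref{lem:stab}.

Let $C$ be large, say $\mathbb Nw\subseteq^*C$. Inverting $w$ on $C$ may miss finitely many points of $\mathbb N$, and $C$ may have no points outside $\mathbb Nw$ with which to cover them. This is the reason for $s$: we invert $v=sw\in\Sigma$ instead. Since $w$ is injective, $\mathbb Nw\setminus\mathbb Nv=(\mathbb N\setminus\mathbb Ns)w$ is infinite, so $C\setminus\mathbb Nv$ is infinite. Since $\mathbb Nv\subseteq\mathbb Nw\subseteq^*C$ and $v$ is injective, $G=\{x:xv\notin C\}$ is finite. Define $q$ by $(xv)q=x$ for all $x$; choose $|G|$ points of $C\setminus\mathbb Nv$ and let $q$ map them bijectively onto $G$; and let $q$ send all other points of $\mathbb N\setminus\mathbb Nv$ to $0$. A point $x\notin G$ is the image of $xv\in C$, and a point of $G$ is the image of a chosen point of $C$, so $Cq=\mathbb N$.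

Suppose that $Bq$ is large, say $\mathbb Nu\subseteq^*Bq$ with $u\in\Sigma$. For $x\notin G\cup\{0\}$ the fiber $xq^{-1}$ is $\{xv\}$, so $x\in Bq$ implies $xv\in B$. Hence $\mathbb Nuv\subseteq^*B$ with $uv\in\Sigma$, and $B$ is large. Thus $q$ maps small sets to small sets.
\end{proof}

The assumption that some infinite set is small cannot be dropped: if $\Sigma$ is the monoid of all injections, exactly the finite sets are small.

\section{Excluding every permutation of infinite support}\label{sec:construction}

\subsection{The obstacle, and two halves}
The semigroup of Example~\ref{ex:double} still contains every permutation $g$ supported on the odd numbers: if $Bg$ contains almost all multiples of $2^n$, we may take $n\ge1$, these multiples are fixed by $g$, and so $B$ is large. To exclude all permutations $g$ of infinite support we want, for each of them, an infinite set $V_g$ that becomes large, through a generator $s_g$ of $\Sigma$ with image $V_g$, while $L_g=V_gg^{-1}$ stays small. Every $w\in\Sigma\setminus\{\mathrm{id}\}$ has infinite image inside some $V_h$, so it would suffice to have $V_h\cap L_g$ finite for all $g,h$. This is impossible.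 Fix $h$ and take $g$ with infinite support inside $V_h$. The fixed points of $g$ in $V_g$ lie in $V_g\cap L_g$, so there are finitely many of them; then $V_g\subseteq^*\operatorname{supp}g$, and the infinite set $L_g$ is almost contained in $\operatorname{supp}g\subseteq V_h$.

So some $V_g$ must share an infinite set with $L_g$, and we have to prevent the images $\mathbb Nus_g$ with $u\in\Sigma$ from falling into that common part. We split $\mathbb N$ into two infinite halves $E_1,E_2$ and let all generators preserve both. Then $\mathbb Nus_g$ contains infinitely many points of $V_g$ in \emph{each} half, and to keep a set $L$ small it suffices that $V_g\cap L$ be finite in \emph{one} half, which may depend on the pair. Call the sets $V$ and $L$ \emph{separated} if $V\cap L\cap E_i$ is finite for some $i\in\{1,2\}$.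

\subsection{Convergent sets}
There are $\kappa$ permutations to treat, so each new pair must be separated from up to fewer than $\kappa$, possibly uncountably many, earlier sets. To make room, we give $\mathbb N$ a geometry in which each chosen set uses up only finitely many of $\kappa$ available limits. Let $J_1=[0,1]$, $J_2=[2,3]$, $J=J_1\cup J_2$. For this section we identify $\mathbb N$ with $\mathbb Q\cap J$ through a fixed bijection and put $E_i=\mathbb Q\cap J_i$. For $A\subseteq\mathbb N$ let $\operatorname{acc}(A)\subseteq J$ be the set of accumulation points of $A$. An infinite set $A$ \emph{converges to} $r$ if $\operatorname{acc}(A)=\{r\}$. For every $r\in J_i$ fix an infinite set $D_r\subseteq E_i$ converging to $r$. By the Bolzano--Weierstrass theorem every infinite $A\subseteq\mathbb N$ has an accumulation point, and every accumulation point of $A$ is the limit of a convergent subset of $A$. This gives three facts.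
\begin{enumerate}
\item[(F1)] An infinite subset of a convergent set converges to the same point.
\item[(F2)] If $A$ converges to $r$ and $r\notin\operatorname{acc}(B)$, then $A\cap B$ is finite, since an accumulation point of $A\cap B$ would lie in $\operatorname{acc}(A)\cap\operatorname{acc}(B)=\varnothing$.
\item[(F3)] (Thinning.) If $A$ is infinite and $g\in S$, there is an infinite $A_0\subseteq A$ such that $A_0$ and $A_0g$ both converge: pass to a convergent $A_1\subseteq A$, take a convergent subset of $A_1g$, and pull it back, using (F1).
\end{enumerate}

Let $O\subseteq J$; its points are the ``old'' limits, and the points of $J\setminus O$ are \emph{new}. A pair $(V,L)$ of subsets of $\mathbb N$ is \emph{admissible over $O$} if $V\cap E_1$ and $V\cap E_2$ are infinite and convergent, $\operatorname{acc}(L)$ is finite, and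
\begin{enumerate}
\item[(A)] for some $i$, $V\cap E_i$ converges to a new point;
\item[(B)] for some $i$, $L\cap E_i$ is finite or converges to a new point;
\item[(C)] for some $i$, $V\cap L\cap E_i$ is finite.
\end{enumerate}
The three values of $i$ need not agree. Condition (A) will separate $V$ from the earlier sets $L$, (B) will separate $L$ from the earlier sets $V$, and (C) separates $V$ from $L$.

\begin{lemma}\label{lem:step}
Let $O\subseteq J$ with $|O|<\kappa$, and let $g\in S$ have infinite support. Then there is $V\subseteq\mathbb N$ such that $(V,Vg^{-1})$ is admissible over $O$.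
\end{lemma}

\begin{proof}
As $|J_i|=\kappa$, we can choose new points $r_i\neq l_i$ in $J_i$ for $i=1,2$. In every case below $V=X\cup Z$, where $X$ and $Z$ are convergent sets in different halves, and $Xg^{-1}$ and $Zg^{-1}$ converge; so $L=Vg^{-1}$ has at most two accumulation points, and only (A), (B), (C) need attention. Let $E_{ij}=\{x\in E_i:xg^{-1}\in E_j\}$, so that $E_i=E_{i1}\cup E_{i2}$, and pick $j,k$ such that $D_{r_1}\cap E_{1j}$ and $D_{r_2}\cap E_{2k}$ are infinite. The easy situation is that $L$ can be placed in a single half.

\emph{Case 1: $E_{2j}$ is infinite.} By (F3) choose infinite $X\subseteq D_{r_1}\cap E_{1j}$ and $Z\subseteq E_{2j}$ with $Z$, $Xg^{-1}$, $Zg^{-1}$ convergent. Then $V\cap E_1=X$ converges to $r_1$, giving (A), and $L\subseteq E_j$, so (B) and (C) hold with $i=3-j$.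

\emph{Case 2: $E_{1k}$ is infinite.} Choose infinite $Z\subseteq D_{r_2}\cap E_{2k}$ and $X\subseteq E_{1k}$ with $X$, $Xg^{-1}$, $Zg^{-1}$ convergent. Then (A) holds with $i=2$, and $L\subseteq E_k$, so (B) and (C) hold with $i=3-k$.

In the remaining cases $E_{2j}$ and $E_{1k}$ are finite. Since $E_{1j}$ is infinite, $k\neq j$.

\emph{Case 3: $j=2$, $k=1$.} Now $E_{22}$ and $E_{11}$ are finite, so $g$ almost exchanges the halves. A point $x\in E_1$ with $xg^{-1}\in E_1$ lies in $E_{11}$, and a point $x\in E_1$ with $xg\in E_1$ lies in $E_{11}g^{-1}$; so all but finitely many $x\in E_1$ have $xg^{-1},xg\in E_2$. Choose an infinite $X\subseteq D_{r_1}$ with $Xg^{-1}\subseteq E_2$ convergent, and an infinite $Y\subseteq D_{l_1}$ with $Z=Yg\subseteq E_2$ convergent. Then $L=Xg^{-1}\cup Y$, so $V\cap E_1=X$ converges to $r_1$ and $L\cap E_1=Y$ converges to $l_1\ne r_1$. All three conditions hold with $i=1$, the last by (F2).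

\emph{Case 4: $j=1$, $k=2$.} Now $E_{21}$ and $E_{12}$ are finite, so $g$ almost preserves the halves: a point $x$ for which $xg^{-1}$ or $xg$ lies in the other half belongs to the finite set $E_{12}\cup E_{21}\cup(E_{12}\cup E_{21})g^{-1}$. This is the only case that uses the hypothesis on the support. It enters through the following remark: \emph{every infinite $A\subseteq\operatorname{supp}g$ contains an infinite $A_0$ with $A_0\cap A_0g^{-1}=\varnothing$.} Choose $a_n\in A$ inductively outside $\{a_m,a_mg,a_mg^{-1}:m<n\}$. An equation $a_n=a_mg^{-1}$ is impossible for $n=m$ because $a_m$ is moved, for $n>m$ by the choice of $a_n$, and for $n<m$ because it says $a_m=a_ng$. The property passes to subsets of $A_0$, so it is compatible with thinning.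

Let $\{a,b\}=\{1,2\}$ with $\operatorname{supp}g\cap E_b$ infinite, and let $D=D_{r_a}\subseteq E_a$.

\emph{Case 4.1: $g$ fixes infinitely many points of $D$.} This covers the obstacle described above: the support may lie inside earlier sets, so we look for the new limit among the fixed points. Let $X\subseteq D$ be an infinite set of fixed points. Choose an infinite $Z\subseteq\operatorname{supp}g\cap E_b$ with $Zg^{-1}\subseteq E_b$, $Z\cap Zg^{-1}=\varnothing$, and $Z$, $Zg^{-1}$ convergent. Then $L=X\cup Zg^{-1}$. Both $V\cap E_a$ and $L\cap E_a$ equal $X$, which converges to $r_a$; this gives (A) and (B). In the other half $V\cap L\cap E_b=Z\cap Zg^{-1}=\varnothing$, which gives (C).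

\emph{Case 4.2: $g$ fixes only finitely many points of $D$.} Choose an infinite $X\subseteq D\cap\operatorname{supp}g$ with $Xg^{-1}\subseteq E_a$ convergent and $X\cap Xg^{-1}=\varnothing$. We do not control the limit of $Xg^{-1}$, so we obtain (B) in the other half: choose an infinite $Y\subseteq D_{l_b}$ with $Z=Yg\subseteq E_b$ convergent. Then $L=Xg^{-1}\cup Y$. Now $V\cap E_a=X$ converges to $r_a$, giving (A); $L\cap E_b=Y$ converges to $l_b$, giving (B); and $V\cap L\cap E_a=X\cap Xg^{-1}=\varnothing$, giving (C).
\end{proof}

\subsection{The recursion}
We regard $\kappa$ as the least ordinal of cardinality $2^{\aleph_0}$, so that each $\alpha<\kappa$ has fewer than $\kappa$ predecessors. Since $|S|=\kappa$ and $F$ is countable, we can enumerate $S\setminus F$ as $(g_\alpha)_{\alpha<\kappa}$. Let $\Lambda=\kappa\times\{0,1\}$ with the lexicographic order, a well-order in which every element has fewer than $\kappa$ predecessors. Stage $(\alpha,0)$ excludes $g_\alpha$. Stage $(\alpha,1)$ serves only the count in Theorem~\ref{thm:A}: it makes a free binary decision about which of two sets is large.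

\begin{proposition}\label{prop:rec}
To each $\varepsilon:\kappa\to\{0,1\}$ one can assign sets $V^\varepsilon_\lambda,L^\varepsilon_\lambda\subseteq\mathbb N$ $(\lambda\in\Lambda)$ such that
\begin{enumerate}
\item[(P1)] $V^\varepsilon_\lambda\cap E_1$ and $V^\varepsilon_\lambda\cap E_2$ are infinite and convergent;
\item[(P2)] $V^\varepsilon_\lambda$ and $L^\varepsilon_\mu$ are separated for all $\lambda,\mu\in\Lambda$;
\item[(P3)] $L^\varepsilon_{(\alpha,0)}=V^\varepsilon_{(\alpha,0)}g_\alpha^{-1}$ for all $\alpha<\kappa$;
\item[(P4)] if $\alpha$ is the least ordinal with $\varepsilon(\alpha)\neq\varepsilon'(\alpha)$, then $V^\varepsilon_{(\alpha,1)}=L^{\varepsilon'}_{(\alpha,1)}$.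
\end{enumerate}
\end{proposition}

\begin{proof}
Fix a well-ordering of the pairs of subsets of $\mathbb N$, independent of $\varepsilon$. Fix $\varepsilon$ and drop it from the notation. By recursion on $\lambda$ we choose $(V_\lambda,L_\lambda)$ admissible over
\[
O_\lambda=\bigcup_{\mu<\lambda}\bigl(\operatorname{acc}(V_\mu)\cup\operatorname{acc}(L_\mu)\bigr).
\]
This is a union of fewer than $\kappa$ finite sets, so $|O_\lambda|<\kappa$.

At stage $\lambda=(\alpha,0)$ take the least pair of the form $(V,Vg_\alpha^{-1})$ that is admissible over $O_\lambda$; one exists by Lemma~\ref{lem:step}. At stage $\lambda=(\alpha,1)$ take the least pair $(V^0,V^1)$ such that both $(V^0,V^1)$ and $(V^1,V^0)$ are admissible over $O_\lambda$, and put $V_\lambda=V^{\varepsilon(\alpha)}$, $L_\lambda=V^{1-\varepsilon(\alpha)}$. Such a pair exists: with new points $r_i\neq l_i$ in $J_i$, the sets $D_{r_1}\cup D_{r_2}$ and $D_{l_1}\cup D_{l_2}$ converge to new points in both halves and have finite intersection by (F2).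

Properties (P1) and (P3) hold by construction. For (P2), let first $\mu<\lambda$. By (A), some $V_\lambda\cap E_i$ converges to a point outside $\operatorname{acc}(L_\mu)$, so $V_\lambda\cap E_i\cap L_\mu$ is finite by (F2). By (B), some $L_\lambda\cap E_i$ is finite or converges to a point outside $\operatorname{acc}(V_\mu)$, so $V_\mu\cap L_\lambda\cap E_i$ is finite. The case $\mu=\lambda$ is (C). For (P4), the choices before stage $(\alpha,1)$ depend only on the values of $\varepsilon$ below $\alpha$, so the recursions for $\varepsilon$ and $\varepsilon'$ agree up to there and produce the same pair $(V^0,V^1)$; then $V^\varepsilon_{(\alpha,1)}=V^{\varepsilon(\alpha)}=V^{1-\varepsilon'(\alpha)}=L^{\varepsilon'}_{(\alpha,1)}$.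
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Fix $\varepsilon$ and write $V_\lambda,L_\lambda$ for the sets of Proposition~\ref{prop:rec}. By (P1) there is an injection $s_\lambda\in\mathcal T$ that maps $E_i$ bijectively onto $V_\lambda\cap E_i$ for $i=1,2$. Let $\Sigma$ be the monoid generated by all $s_\lambda$. Each $w\in\Sigma$ is injective and satisfies $E_iw\subseteq E_i$. Each $V_\lambda=\mathbb Ns_\lambda$ is $\Sigma$-large. It is also coinfinite: if $E_1\setminus V_\lambda$ were finite, $V_\lambda\cap E_1$ would accumulate at every point of $J_1$.

\emph{Every $L_\lambda$ is $\Sigma$-small.} Suppose $\mathbb Nw\subseteq^*L_\lambda$ with $w\in\Sigma$. If $w$ is the empty product, then $L_\lambda$ is cofinite, so by (P1) $V_\lambda\cap L_\lambda\cap E_i$ is infinite for both $i$, contrary to (P2). Otherwise $w=us_\mu$ with $u\in\Sigma$. By (P2) there is $i$ with $V_\mu\cap L_\lambda\cap E_i$ finite. The set $(E_iu)s_\mu$ is an infinite subset of $V_\mu\cap E_i$, so all but finitely many of its points lie outside $L_\lambda$. It is contained in $\mathbb Nw$, so $\mathbb Nw\setminus L_\lambda$ is infinite, a contradiction.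

In particular the infinite set $L_{(0,0)}$ is small, and Lemma~\ref{lem:sigma} shows that $M_\varepsilon=\operatorname{Stab}(\mathcal B_\Sigma)$ is maximal and contains $F$. For $g=g_\alpha$ the set $L_{(\alpha,0)}$ is small while $L_{(\alpha,0)}g=V_{(\alpha,0)}$ is large, so $g\notin M_\varepsilon$. Hence $M_\varepsilon\cap S=F$.

If $\varepsilon\ne\varepsilon'$ first differ at $\alpha$, then by (P4) the set $B=V^\varepsilon_{(\alpha,1)}=L^{\varepsilon'}_{(\alpha,1)}$ is large for $\varepsilon$ and small for $\varepsilon'$. By the last statement of Lemma~\ref{lem:sigma}, $T_B\subseteq M_{\varepsilon'}$ and $T_B\not\subseteq M_\varepsilon$. So there are at least $2^\kappa$ such semigroups, and there are at most $2^\kappa$ because $|\mathcal T|=\aleph_0^{\aleph_0}=\kappa$.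
\end{proof}

\section{Two dichotomies and the structure theorem}\label{sec:dich}

We turn to Theorem~\ref{thm:B}. If $F\subseteq M$ there is nothing to prove, so we study maximal $M$ with $F\not\subseteq M$. By Lemma~\ref{lem:id} and the last convention in Section~\ref{sec:intro}, such an $M$ omits a transposition.

\medskip
\noindent\textbf{Standing assumption.} \emph{In Sections \ref{sec:dich}--\ref{sec:rest}, $M$ is a maximal subsemigroup of $\mathcal T$ and $f_0\notin M$ is a transposition.}
\medskip

Until Lemma~\ref{lem:approx} we use only that $f_0$ is a permutation. Lemma~\ref{lem:stab} says how a family of small sets can be recovered from its stabilizer, and we try the same recipe on $M$: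
\[
\mathcal B_M=\{B\subseteq\mathbb N:T_B\subseteq M\}.
\]
This family is closed under subsets, and $\mathbb N\notin\mathcal B_M$ as $T_{\mathbb N}=\mathcal T$. Maximality gives the last hypothesis of Lemma~\ref{lem:stab} for free.

\begin{lemma}\label{lem:L}
For each $B\subseteq\mathbb N$ exactly one of the following holds: $T_B\subseteq M$, or $Bm=\mathbb N$ for some $m\in M$. Moreover $M\subseteq\operatorname{Stab}(\mathcal B_M)$.
\end{lemma}

\begin{proof}
If both hold, then $\mathcal T=T_Bm\subseteq M$ by \eqref{eq:TB}, which is false. Suppose $Bm\neq\mathbb N$ for all $m\in M$. Since $\mathcal TT_B\subseteq T_B$, each of the products $M\cdot T_BM$, $T_BM\cdot M$ and $T_BM\cdot T_BM$ lies in $T_BM$, so $U=M\cup T_BM$ is a subsemigroup. An element $tm$ of $T_BM$ has image in $Bm\ne\mathbb N$, so it is not the permutation $f_0$. Thus $U\ne\mathcal T$, hence $U=M$, and $T_B=T_B\,\mathrm{id}\subseteq M$ by Lemma~\ref{lem:id}.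

Let $B\in\mathcal B_M$ and $m\in M$. If $Bm\notin\mathcal B_M$, then $Bmm'=\mathbb N$ for some $m'\in M$, and both alternatives hold for $B$. So $Bm\in\mathcal B_M$.
\end{proof}

The sets $T_B$ are left ideals, given by a condition on the image. The dual objects are right ideals, given by a condition on the kernel. For an equivalence relation $\rho$ on $\mathbb N$ and $m\in\mathcal T$ let
\[
K_\rho=\{t\in\mathcal T:\rho\subseteq\ker t\},\qquad \rho m^{-1}=\{(x,y):(xm,ym)\in\rho\}.
\]
So $K_\rho$ consists of the maps constant on each $\rho$-class and satisfies $K_\rho\mathcal T\subseteq K_\rho$, while $\rho m^{-1}$ is an equivalence relation with $\rho(m'm)^{-1}=(\rho m^{-1})m'^{-1}$. Let $\Delta$ be the equality relation. We call $m$ \emph{injective mod $\rho$} if $\rho m^{-1}=\Delta$, that is, if $m$ is injective and its image meets each $\rho$-class at most once. The dual of \eqref{eq:TB} is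
\begin{equation}\label{eq:Krho}
\rho m^{-1}=\Delta\quad\text{implies}\quad mK_\rho=\mathcal T :
\end{equation}
given $h$, let $t$ send the $\rho$-class of $xm$ to $xh$ for each $x$, which is unambiguous, and all other classes to $0$; then $t\in K_\rho$ and $mt=h$. For a family $\mathcal D$ of equivalence relations let $\operatorname{Stab}(\mathcal D)=\{m:\rho m^{-1}\in\mathcal D\text{ for all }\rho\in\mathcal D\}$, again a subsemigroup, and put
\[
\mathcal D_M=\{\rho:K_\rho\subseteq M\}.
\]
Since $K_\Delta=\mathcal T$, we have $\Delta\notin\mathcal D_M$.

\begin{lemma}\label{lem:R}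
For each equivalence relation $\rho$ exactly one of the following holds: $K_\rho\subseteq M$, or some $m\in M$ is injective mod $\rho$. Moreover $M\subseteq\operatorname{Stab}(\mathcal D_M)$.
\end{lemma}

\begin{proof}
If both hold, then $\mathcal T=mK_\rho\subseteq M$ by \eqref{eq:Krho}. Suppose no $m\in M$ is injective mod $\rho$. Since $K_\rho\mathcal T\subseteq K_\rho$, the products $M\cdot MK_\rho$, $MK_\rho\cdot M$ and $MK_\rho\cdot MK_\rho$ lie in $MK_\rho$, so $U=M\cup MK_\rho$ is a subsemigroup. For $m\in M$ and $t\in K_\rho$ there are $x\ne y$ with $(xm,ym)\in\rho$, and then $xmt=ymt$; so $mt\ne f_0$. Hence $U=M$ and $K_\rho=\mathrm{id}\,K_\rho\subseteq M$.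

Let $\rho\in\mathcal D_M$ and $m\in M$. If $\rho m^{-1}\notin\mathcal D_M$, some $m'\in M$ has $\Delta=(\rho m^{-1})m'^{-1}=\rho(m'm)^{-1}$, and both alternatives hold for $\rho$. So $\rho m^{-1}\in\mathcal D_M$.
\end{proof}

A finite set cannot be mapped onto $\mathbb N$, and no map is injective modulo a relation with finitely many classes, so these sets and relations always belong to $\mathcal B_M$ and $\mathcal D_M$. The families carry information only when they contain something more, and this is the case distinction of the structure theorem. For $a\ne b$ let $\rho_{ab}$ be the equivalence relation whose only class with more than one point is $\{a,b\}$.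

\begin{theorem}\label{thm:C}
Let $M$ be a maximal subsemigroup of $\mathcal T$ with $F\not\subseteq M$. Then at least one of the following holds.
\begin{enumerate}
\item[(1)] $M=\{m:zm=z\}\cup\mathrm{FR}$ for some $z\in\mathbb N$; then $M\cap S$ is the stabilizer of $z$.
\item[(2)] $M=\operatorname{Stab}(\mathcal B_M)$, and $\mathcal B_M$ contains an infinite set. With $X=\{h:\mathbb N\setminus\{h\}\in\mathcal B_M\}$ we have $\operatorname{Sym}(X)\subseteq M$, and if $X$ is finite also $F(\mathbb N\setminus X)\subseteq M$.
\item[(3)] $M=\operatorname{Stab}(\mathcal D_M)$, and $\mathcal D_M$ contains an equivalence relation with infinitely many classes. With $Q=\bigcup\{\{a,b\}:\rho_{ab}\in\mathcal D_M\}$ we have $\operatorname{Sym}(Q)\subseteq M$, and if $Q$ is finite also $F(\mathbb N\setminus Q)\subseteq M$.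
\end{enumerate}
Moreover, the semigroups in \textup{(1)} are all maximal.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:B} from Theorem~\ref{thm:C}]
If $F\subseteq M$, take $Y=\mathbb N$. Otherwise take $Y=\mathbb N\setminus\{z\}$ in case (1); $Y=X$ or $Y=\mathbb N\setminus X$ in case (2), according as $X$ is infinite or finite; and $Y=Q$ or $Y=\mathbb N\setminus Q$ in case (3), according as $Q$ is infinite or finite. The group $F(Y)$ contains infinitely many transpositions.
\end{proof}

\section{When one of the families is nontrivial}\label{sec:families}

\subsection{Images}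
A transposition changes a set in at most one point. So the sets that decide whether a transposition preserves $\mathcal B_M$ are those on the border between small and large, and the dichotomy of Lemma~\ref{lem:L} lets us push such a border out to the pair $\mathbb N\setminus\{h\}\subset\mathbb N$. This is why the set $X$ of points whose removal makes $\mathbb N$ small governs the situation. In Example~\ref{ex:first}(b), where $\mathcal B_M=\mathcal B_z$ by Lemma~\ref{lem:stab}, it is $X=\{z\}$.

\begin{proposition}\label{prop:B}
If $\mathcal B=\mathcal B_M$ contains an infinite set, then alternative \textup{(2)} of Theorem~\ref{thm:C} holds.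
\end{proposition}

\begin{proof}
Some map sends an infinite member of $\mathcal B$ onto $\mathbb N\notin\mathcal B$, so $\operatorname{Stab}(\mathcal B)\neq\mathcal T$. By Lemma~\ref{lem:L} and maximality, $M=\operatorname{Stab}(\mathcal B)$. This is the only use of the hypothesis; it turns membership in $M$ into a condition that we can test.

\emph{$\operatorname{Sym}(X)\subseteq M$.} Every $C\notin\mathcal B$ contains $X$, for if $h\in X\setminus C$ then $C\subseteq\mathbb N\setminus\{h\}\in\mathcal B$. Let $f\in\operatorname{Sym}(X)$ and $B\in\mathcal B$, and suppose $Bf\notin\mathcal B$. Then $X\subseteq Bf$, so $X=Xf^{-1}\subseteq B$. As $f$ permutes $X$ and fixes all other points, $Bf=B\in\mathcal B$, a contradiction.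

\emph{Surjections in $M$.} Let $q\in M$ be surjective and $h\in X$. The set $(\mathbb N\setminus\{h\})q$ lies in $\mathcal B$, so it is not $\mathbb N$, and it contains $\mathbb N\setminus\{hq\}$. Hence it equals $\mathbb N\setminus\{hq\}$, which means that $hq\in X$ and that $h$ is the only preimage of $hq$. So $q$ maps $X$ injectively into $X$, and no point outside $X$ is mapped into $Xq$. If $X$ is finite, then $Xq=X$, and therefore
\begin{equation}\label{eq:X}
x\notin X\quad\text{implies}\quad xq\notin X\qquad(X\text{ finite},\ q\in M\text{ surjective}).
\end{equation}

\emph{$F(\mathbb N\setminus X)\subseteq M$ for finite $X$.} Suppose $f=(x\;y)\notin M$ with $x,y\notin X$. There is $B\in\mathcal B$ with $Bf\notin\mathcal B$. Then $Bf\ne B$, so $B$ contains exactly one of the two points, say $y\in B$ and $x\notin B$, and $Bf=(B\setminus\{y\})\cup\{x\}$. By Lemma~\ref{lem:L} there is $q\in M$ with $Bfq=\mathbb N$; thus $q$ is surjective and $(B\setminus\{y\})q\supseteq\mathbb N\setminus\{xq\}$. On the other hand $Bq\in\mathcal B$, so $Bq\neq\mathbb N$. Hence $Bq=\mathbb N\setminus\{xq\}$ and $xq\in X$, contradicting \eqref{eq:X}.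
\end{proof}

\subsection{Kernels}
The relations just above $\Delta$ are the $\rho_{ab}$, so the analog of $X$ is a graph on $\mathbb N$ with edge set $\Gamma=\{\{a,b\}:\rho_{ab}\in\mathcal D_M\}$, and $Q$ is its set of non-isolated vertices.

\begin{example}\label{ex:ab}
Fix $a\ne b$ and let $M=\{m:am=bm\text{ or }\{a,b\}m=\{a,b\}\}\cup\mathrm{FR}$. This is a subsemigroup containing $K_{\rho_{ab}}$ and omitting $(a\;c)$ for $c\notin\{a,b\}$. It is maximal. Indeed, a map $s\notin M$ has infinite rank, $as\ne bs$ and $\{as,bs\}\neq\{a,b\}$. Choose an infinite $A\supseteq\{a,b\}$ on which $s$ is injective with $(A\setminus\{a,b\})s\cap\{a,b\}=\varnothing$, and a bijection $p:\mathbb N\to A$ fixing $a$ and $b$. Then $p\in M$, the image of $ps$ does not contain both $a$ and $b$, and \eqref{eq:Krho} gives $psK_{\rho_{ab}}=\mathcal T$. For $\{c,d\}\neq\{a,b\}$, a map with kernel $\rho_{cd}$ whose image avoids $a$ is not in $M$. So $\Gamma$ has the single edge $\{a,b\}$, and $Q=\{a,b\}$.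
\end{example}

\begin{proposition}\label{prop:D}
If $\mathcal D=\mathcal D_M$ contains a relation with infinitely many classes, then alternative \textup{(3)} of Theorem~\ref{thm:C} holds.
\end{proposition}

\begin{proof}
If $\rho\in\mathcal D$ has infinitely many classes, some $m\in\mathcal T$ sends distinct points to distinct classes, so $\rho m^{-1}=\Delta\notin\mathcal D$ and $\operatorname{Stab}(\mathcal D)\ne\mathcal T$. By Lemma~\ref{lem:R} and maximality, $M=\operatorname{Stab}(\mathcal D)$.

\emph{Injections in $M$.} Let $m\in M$ be injective and $\{a,b\}\in\Gamma$. Then $\rho_{ab}m^{-1}\in\mathcal D$ is not $\Delta$, so there are $x\ne y$ with $(xm,ym)\in\rho_{ab}$. As $xm\neq ym$, we get $\{xm,ym\}=\{a,b\}$ and $\rho_{ab}m^{-1}=\rho_{xy}$, so $\{am^{-1},bm^{-1}\}\in\Gamma$. Thus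
\begin{equation}\label{eq:Q}
Q\subseteq\operatorname{im}m\quad\text{and}\quad Qm^{-1}\subseteq Q\qquad(m\in M\text{ injective}).
\end{equation}

\emph{A witness for $f\notin M$.} A permutation acts on relations, and we want a set on which to see its effect. Let $f\in S\setminus M$. Take $\rho\in\mathcal D$ with $\rho f^{-1}\notin\mathcal D$, and by Lemma~\ref{lem:R} take $m\in M$ with $\Delta=(\rho f^{-1})m^{-1}=\rho(mf)^{-1}$. Then $m$ is injective, and with $A=\operatorname{im}m$ the points of $Af$ are pairwise $\rho$-inequivalent. But $\rho m^{-1}\in\mathcal D$ is not $\Delta$, so $A$ contains two distinct $\rho$-equivalent points. In particular $Af\ne A$.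

\emph{$\operatorname{Sym}(Q)\subseteq M$.} If $f\in\operatorname{Sym}(Q)\setminus M$, then the witness $A$ contains $Q$ by \eqref{eq:Q}, so $Af=A$, a contradiction.

\emph{$F(\mathbb N\setminus Q)\subseteq M$ for finite $Q$.} Suppose $f=(x\;y)\notin M$ with $x,y\notin Q$, and let $\rho,m,A$ be as above. Since $Af\neq A$, exactly one of $x,y$ lies in $A$, say $y$. The points of $A\setminus\{y\}\subseteq Af$ are pairwise inequivalent and those of $A$ are not, so $y$ is equivalent to some $a\in A\setminus\{y\}$, and to only one by transitivity. Therefore $\rho m^{-1}=\rho_{bc}$ with $b=ym^{-1}$ and $c=am^{-1}$, and $\rho m^{-1}\in\mathcal D$ gives $b\in Q$. By \eqref{eq:Q}, $m^{-1}$ is an injection of the finite set $Q$ into itself, hence a bijection, so $Qm=Q$ and $y=bm\in Q$, a contradiction.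
\end{proof}

\section{When both families are trivial}\label{sec:rest}

Assume now that $\mathcal B_M$ contains no infinite set and $\mathcal D_M$ contains no relation with infinitely many classes. By Lemmas \ref{lem:L} and~\ref{lem:R}:
\begin{enumerate}
\item[(i)] for every infinite $C\subseteq\mathbb N$ there is $q\in M$ with $Cq=\mathbb N$;
\item[(ii)] for every $\rho$ with infinitely many classes some $p\in M$ is injective mod $\rho$.
\end{enumerate}
Let $P$ be the monoid of injective elements of $M$ and let $Z=\bigcap_{p\in P}\operatorname{im}p$ be the set of points that no injection in $M$ avoids. For $a\ne b$, (ii) applied to $\rho_{ab}$ gives $p\in P$ with $\{a,b\}\not\subseteq\operatorname{im}p$. Hence $|Z|\le1$.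

\subsection{One unavoidable point}
For $z\in\mathbb N$ let $N_z=\{m:zm=z\}\cup\mathrm{FR}$. It is a subsemigroup, because $\mathrm{FR}$ is an ideal, and the permutations in it are those fixing $z$; so it is proper.

\begin{proposition}\label{prop:Nz}
Each $N_z$ is a maximal subsemigroup of $\mathcal T$. If $Z=\{z\}$, then $M=N_z$.
\end{proposition}

\begin{proof}
Let $s\notin N_z$, so $s$ has infinite rank and $zs\ne z$. Let $A$ consist of $z$ and one point from each nonempty fiber $ys^{-1}$ with $y\notin\{z,zs\}$. Then $A$ is infinite, $s$ is injective on $A$, and $z\notin As$. A bijection $p:\mathbb N\to A$ fixing $z$ lies in $N_z$, and $ps$ is injective with $z\notin\operatorname{im}(ps)$. Given $h\in\mathcal T$, we can therefore choose $q$ with $zq=z$ and $(xps)q=xh$ for all $x$. Then $q\in N_z$ and $psq=h$, so $\langle N_z,s\rangle=\mathcal T$.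

Now let $Z=\{z\}$ and $p\in P$. For every $p'\in P$ we have $p'p\in P$, so $z\in\operatorname{im}(p'p)$, that is, $zp^{-1}\in\operatorname{im}p'$. Hence $zp^{-1}\in Z$, and $zp=z$. If $m\in M$ has infinite rank, then $\ker m$ has infinitely many classes, and (ii) gives $p\in M$ injective mod $\ker m$. Then $p$ and $pm$ lie in $P$, so $zm=(zp)m=z(pm)=z$. Thus $M\subseteq N_z\ne\mathcal T$, and $M=N_z$ by maximality.
\end{proof}

\subsection{No unavoidable point}
It remains to show that $Z=\varnothing$ is impossible. Here the finiteness of $\operatorname{supp}f_0$ enters. Consider the shortest nontrivial word $u=m_0f_0m_1$ with $f_0=(a\;b)$. Deleting $f_0$ gives $m_0m_1\in M$, which agrees with $u$ outside $am_0^{-1}\cup bm_0^{-1}$. This set is finite when $m_0$ is finite-to-one. Both conditions matter: if $m_0$ is constant with value $a$, then $m_0f_0$ and $m_0$ differ everywhere, and a permutation of infinite support differs from $\mathrm{id}$ at infinitely many points.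

\begin{lemma}\label{lem:approx}
For every finite-to-one $u\in\mathcal T$ there is $m\in M$ with $m=^*u$.
\end{lemma}

\begin{proof}
Since $\langle M,f_0\rangle=\mathcal T$ and $\mathrm{id}\in M$, we can write $u=m_0f_0m_1f_0\cdots f_0m_k$ with $k\ge0$ and $m_i\in M$. Let $a_i=m_0f_0m_1\cdots f_0m_i$ and $h_i=a_im_{i+1}\cdots m_k$, so that $h_k=u$ and $h_0=m_0m_1\cdots m_k\in M$. For $i<k$ we have $h_{i+1}=a_if_0m_{i+1}\cdots m_k$, so $h_i$ and $h_{i+1}$ differ only at points $x$ with $xa_i\in\operatorname{supp}f_0$. Write $u=a_iv$. Each fiber $ya_i^{-1}$ is contained in the finite fiber $(yv)u^{-1}$, so there are finitely many such $x$. Hence $h_0=^*h_1=^*\cdots=^*u$.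
\end{proof}

So $M$ contains all finite-to-one maps up to finitely many errors. Two things are missing: a way to reach maps with infinite fibers, and a way to avoid the errors. The first is supplied by one map.

\begin{lemma}\label{lem:q}
Some $q\in M$ has all its fibers infinite.
\end{lemma}

\begin{proof}
Let $W$ be the set of maps with only finitely many infinite fibers. The fiber $y(fg)^{-1}$ is the union of the fibers $xf^{-1}$ with $x\in yg^{-1}$, so it is infinite only if $yg^{-1}$ is infinite or $y=xg$ for some $x$ with $xf^{-1}$ infinite. For $f,g\in W$ there are finitely many such $y$, so $W$ is a subsemigroup. It is proper and contains $S$. If $M\subseteq W$, then $M=W\ni f_0$ by maximality, which is false. So take $q_0\in M\setminus W$, let $C$ be the infinite set of points $x$ with $xq_0^{-1}$ infinite, and by (i) take $q_1\in M$ with $Cq_1=\mathbb N$. For $q=q_0q_1$ and any $y$, choose $x\in C$ with $xq_1=y$; then $yq^{-1}\supseteq xq_0^{-1}$ is infinite.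
\end{proof}

The errors are avoided by injections, and this is where $Z=\varnothing$ is used.

\begin{lemma}\label{lem:p}
Suppose $Z=\varnothing$.
\begin{enumerate}
\item[(a)] For every finite $D\subseteq\mathbb N$ there is $p\in P$ with $\operatorname{im}p\cap D=\varnothing$.
\item[(b)] There are $p_0,p_1,p_2,\ldots\in P$ with pairwise disjoint images.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Induct on $|D|$, starting with $p=\mathrm{id}$ for $D=\varnothing$. Let $p\in P$ avoid $D$ and let $d\in\mathbb N$. If $d\notin\operatorname{im}p$, then $p$ avoids $D\cup\{d\}$. Otherwise, as $Z=\varnothing$, there is $p'\in P$ with $dp^{-1}\notin\operatorname{im}p'$. Then $p'p\in P$ has image inside $\operatorname{im}p$, and $d\notin\operatorname{im}(p'p)$ because $p$ is injective.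

(b) Apply (ii) to an equivalence relation all of whose classes have two points. The resulting $p_0\in P$ omits a point of each class, so $A=\operatorname{im}p_0$ is coinfinite. Let $u:\mathbb N\to\mathbb N\setminus A$ be injective. By Lemma~\ref{lem:approx} there is $m\in M$ with $m=^*u$, and by (a) there is $p\in P$ whose image avoids $\{x:xm\neq xu\}$. Then $t=pm=pu$ lies in $M$, is injective, and has $\operatorname{im}t\cap A=\varnothing$. Put $p_n=p_0t^n\in P$. For $n<k$ we have $p_k=p_0t^{k-n-1}\,t\,t^n$, so $\operatorname{im}p_k\subseteq(\operatorname{im}t)t^n$, and this is disjoint from $At^n=\operatorname{im}p_n$ because $t^n$ is injective.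
\end{proof}

Part (a) alone does not finish the proof. With $q$ as in Lemma~\ref{lem:q}, every $h$ factors as $uq$ with $u$ injective; approximating $u$ by $m\in M$ and avoiding the errors by $p$ gives $ph=pmq\in M$, not $h\in M$. To obtain $h$ we need $puq=h$, so $u$ depends on $p$, while $p$ must avoid an error set that depends on $u$. Part (b) breaks the circle: one map $u$ serves all $p_n$ at once, and a finite error set cannot meet all their images.

\begin{proposition}\label{prop:empty}
The case $Z=\varnothing$ does not occur.
\end{proposition}

\begin{proof}
Suppose $Z=\varnothing$, take $q$ and $p_n$ as in Lemmas \ref{lem:q} and~\ref{lem:p}, and let $h\in\mathcal T$. The points $xp_n$ are distinct for distinct pairs $(x,n)$. Running through the countably many pairs in a sequence, choose values $(xp_n)u\in(xh)q^{-1}$, each different from the finitely many values chosen before; this is possible because the fibers of $q$ are infinite. Let $u$ be the identity outside $\bigcup_n\operatorname{im}p_n$. Then $u$ is injective on this union and on its complement, so its fibers have at most two points, and $p_nuq=h$ for all $n$. By Lemma~\ref{lem:approx}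 there is $m\in M$ with $m=^*u$. The finite set $\{x:xm\ne xu\}$ meets only finitely many of the disjoint sets $\operatorname{im}p_n$, so $p_nu=p_nm$ for some $n$, and $h=p_nmq\in M$. Thus $M=\mathcal T$, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
If $\mathcal B_M$ contains an infinite set, (2) holds by Proposition~\ref{prop:B}. If $\mathcal D_M$ contains a relation with infinitely many classes, (3) holds by Proposition~\ref{prop:D}. Otherwise $|Z|\le1$, Proposition~\ref{prop:empty} gives $Z=\{z\}$ for some $z$, and (1) holds by Proposition~\ref{prop:Nz}, which also contains the last assertion.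
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
\emph{Maximal subsemigroups of the semigroup of all mappings on an infinite set},
\texttt{http://www-users.york.ac.uk/\%7Evarg1/2011\_06\_york.pdf}

\end{thebibliography}
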